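# Powers of words on a deep pushdown: $w^i$ needs depth exactly $\lfloor i/2\rfloor+1$

## 1. The stretch of a derivation that loses one non-terminal

Fix an integer $n\ge 1$. We look at strings over two kinds of symbols, terminals and non-terminals, and at a finite-state device that may rewrite only one of the first $n$ non-terminals.

**Depth-$n$ system.** It consists of a finite set of states, an alphabet $\Sigma$ of terminals, a finite set $V$ of non-terminals disjoint from $\Sigma$, and finitely many rules $m\,qA\to pv$ with $1\le m\le n$, states $q,p$, a non-terminal $A$, and $v\in(\Sigma\cup V)^*$. Such a rule permits the step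
$$(q,uAz)\Rightarrow(p,uvz)\qquad\text{whenever } u \text{ contains exactly } m-1 \text{ non-terminals.}$$

So the rule replaces the $m$-th non-terminal from the left. Terminals are never erased. Whether a rule applies, and where, depends only on the state and on the sequence of non-terminals, not on the terminals between them.

Let $(q_0,\zeta_0)\Rightarrow(q_1,\zeta_1)\Rightarrow\cdots\Rightarrow(q_T,\zeta_T)$ be a derivation, where step $t+1$ leads from $\zeta_t$ to $\zeta_{t+1}$. Let $c_t$ be the number of non-terminals in $\zeta_t$. A step removes one non-terminal and inserts some number $k\ge 0$ of them, so $c_{t+1}=c_t-1+k\ge c_t-1$.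

**Block.** Let $t$ be an index with $c_t\ge n$ such that some later count is smaller than $c_t$. Let $t'$ be the least index greater than $t$ with $c_{t'}<c_t$. The block $E_t$ is the part of the derivation consisting of steps $t+1,\dots,t'$.

Since a single step lowers the count by at most one and $c_{t'-1}\ge c_t$, we have $c_{t'}=c_t-1$. A block is thus the stretch in which the number of non-terminals first falls by one.

**Lemma 1.** Let $E_t$ be a block, and write $\zeta_t=g_0A_1g_1A_2\cdots g_{n-1}A_n\rho$, where $g_j\in\Sigma^*$ and $A_1,\dots,A_n$ are the first $n$ non-terminals. During $E_t$ only descendants of $A_1,\dots,A_n$ are rewritten (each $A_j$ counts as its own descendant), and before every step of $E_t$ there are at least $n$ such descendants. Consequently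
$$\zeta_{t'}=g_0y_1g_1y_2\cdots g_{n-1}y_n\rho,\tag{1}$$
where $y_j$ is derived from $A_j$, and $y_1,\dots,y_n$ together contain exactly $n-1$ non-terminals.

*Proof.* The string $\rho$ contains $c_t-n$ non-terminals. Suppose none of them has been rewritten up to time $u$, where $t\le u<t'$. By the choice of $t'$ we have $c_u\ge c_t$, so the number of non-terminals of $\zeta_u$ to the left of $\rho$ is $c_u-(c_t-n)\ge n$. All of these descend from $A_1,\dots,A_n$, since the $g_j$ contain only terminals. A rule of depth at most $n$ rewrites one of the first $n$ non-terminals, hence one of these descendants, and $\rho$ remains untouched in step $u+1$. By induction on $u$ this holds throughout the block, which gives (1). The $y_j$ together contain $c_{t'}-(c_t-n)=n-1$ non-terminals. $\square$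

So $n$ non-terminals enter a block and $n-1$ leave it. Call the ones that leave $B_1,\dots,B_{n-1}$, from left to right, and let $k_j$ be the number of them in $y_j$. Cutting each $y_j$ at its non-terminals produces $k_j+1$ terminal strings. The total is
$$\sum_{j=1}^n (k_j+1)=(n-1)+n=2n-1.$$

**Pieces.** These strings, in left-to-right order, are the pieces $e_1,\dots,e_{2n-1}$ of the block. Some may be empty. They contain exactly the terminals created during the block.

**An example with $n=2$.** Here is a derivation of nine steps. The depth of the step that produced each form is in brackets, and the count is on the right. (Give the forms distinct states; each step is then a rule of depth at most $2$.)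
$$\begin{array}{lll}
\zeta_0=S\# & & c_0=2\\
\zeta_1=AB\# & [1] & c_1=3\\
\zeta_2=ABX_b\# & [2] & c_2=4\\
\zeta_3=AbBX_b\# & [1] & c_3=4\\
\zeta_4=AbX_aX_b\# & [2] & c_4=4\\
\zeta_5=AabX_aX_b\# & [1] & c_5=4\\
\zeta_6=AabaX_b\# & [2] & c_6=3\\
\zeta_7=aAabaX_b\# & [1] & c_7=3\\
\zeta_8=aAabab\# & [2] & c_8=2\\
\zeta_9=ababab\# & [1] & c_9=1
\end{array}$$
The terminals are $a,b$; all other symbols, including $\#$, are non-terminals. The block $E_1$ starts at $AB\#$ with count $3$, and the count first falls below $3$ at $\zeta_8$. It turns $A$ into $y_1=aAab$ and $B$ into $y_2=ab$. One non-terminal survives, and the three pieces are $a$, $ab$, $ab$. The block $E_3$ runs from $\zeta_3=AbBX_b\#$ to $\zeta_6=Aa\,b\,a\,X_b\#$, with $g_1=b$, $y_1=Aa$, $y_2=a$, and its pieces are $\varepsilon,a,a$.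

**What blocks are for.** The derivation above produced $(ab)^3$ at depth $2$, and $3=2n-1$. We shall see that a device of depth $n$ can produce $w^i$ for all words $w$ exactly when $i\le 2n-1$. Blocks give the impossibility half. The terminals made by one block lie in only $2n-1$ intervals of the final word, and two blocks with the same outer shape can be exchanged. If $i$ exceeds $2n-1$, so few intervals cannot change all $i$ copies of $w$ in the same way.

## 2. Deep pushdown automata and the language of $i$-th powers

**Deep pushdown automaton (Meduna).** It is a tuple $M=(Q,\Sigma,\Gamma,R,s,S,F)$. Here $Q$ is a finite set of states, $\Sigma$ is the input alphabet, and $\Gamma\supseteq\Sigma$ is the pushdown alphabet, with a special bottom symbol $\#\in\Gamma\setminus\Sigma$. The symbols of $N=\Gamma\setminus(\Sigma\cup\{\#\})$ are the non-terminals. Further, $s\in Q$ is the start state, $S\in N$ the start pushdown symbol, and $F\subseteq Q$ the set of final states. $R$ is a finite set of rules $m\,qA\to pv$ with $m\ge1$ and $q,p\in Q$, where either $A\in N$ and $v\in(\Gamma\setminus\{\#\})^+$, or $A=\#$ and $v\in(\Gamma\setminus\{\#\})^*\#$. A configuration is a triple $(q,w,z)\in Q\times\Sigma^*\times(\Gamma\setminus\{\#\})^*\#$.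 There are two kinds of moves:

- pop: $(q,aw,az)\vdash(q,w,z)$ for $a\in\Sigma$;
- expansion: $(q,w,uAz)\vdash(p,w,uvz)$ if $m\,qA\to pv\in R$ and $u$ contains exactly $m-1$ occurrences of symbols from $\Gamma\setminus\Sigma$.

The accepted language is $L(M)=\{w\in\Sigma^*:(s,w,S\#)\vdash^*(f,\varepsilon,\#)\text{ for some }f\in F\}$.

**Depth.** $M$ has depth $n$ if every rule $m\,qA\to pv$ satisfies $m\le n$. The class of languages accepted at depth $n$ is $PD_n$. By definition $PD_n\subseteq PD_{n+1}$.

**Example.** Take the depth-$2$ rules $1\,sS\to q\,AB$, $1\,qA\to p\,aAb$, $2\,pB\to q\,Bc$, $1\,qA\to r\,ab$, $1\,rB\to f\,c$, with $F=\{f\}$. If all expansions are done before any pop, then after $k$ rounds the state is $q$ and the pushdown is $a^kAb^kBc^k\#$; the two last rules then give $a^{k+1}b^{k+1}c^{k+1}\#$. So every $a^mb^mc^m$ with $m\ge1$ is accepted. Pops can be interleaved: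
$$(s,abc,S\#)\vdash(q,abc,AB\#)\vdash(r,abc,abB\#)\vdash(r,bc,bB\#)\vdash(r,c,B\#)\vdash(f,c,c\#)\vdash(f,\varepsilon,\#).$$

Meduna's results are that $PD_1$ is the class of context-free languages and that $PD_i\subsetneq PD_{i+1}$ for every $i\ge1$.

Write $L_i(\Sigma)=\{w^i:w\in\Sigma^+\}$. How deep must one reach into the pushdown to write $i$ copies of the same arbitrary word? Open Problem 1 of "How To Pop A Deep PDA Matters" (http://wortspieler.org/Dateien/Work/Pubs/DeepPDApop.pdf) asks one to prove or disprove, for every $i\ge2$ and every $\Sigma$ with at least two symbols, that $L_i(\Sigma)\in PD_i$ but $L_i(\Sigma)\notin PD_{i-1}$. Over one letter, $L_i=\{a^{im}:m\ge1\}$ is regular, and this case is excluded.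

**Theorem 1.** Let $|\Sigma|\ge2$, $i\ge1$, $n\ge1$. Then $L_i(\Sigma)\in PD_n$ if and only if $i\le 2n-1$. Equivalently, the least depth accepting $L_i(\Sigma)$ is exactly $\lfloor i/2\rfloor+1$.

The two forms agree, because $i\le2n-1$ means $n\ge(i+1)/2$, and the least such integer is $\lceil (i+1)/2\rceil=\lfloor i/2\rfloor+1$. The lower bound holds in a stronger form.

**Theorem 2.** Let $L'\in PD_n$ with $L'\subseteq L_i(\Sigma)$ and $i\ge2n$, and let $W_\ell=\{w\in\Sigma^\ell:w^i\in L'\}$. Then there are $\delta>0$ and a polynomial $\pi$ with
$$|W_\ell|\le\pi(\ell)\,|\Sigma|^{(1-\delta)\ell}\qquad\text{for all large }\ell.$$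

Theorem 2 gives the "only if" part of Theorem 1. If $L'=L_i(\Sigma)$, then $|W_\ell|=|\Sigma|^\ell$, and the bound would say $|\Sigma|^{\delta\ell}\le\pi(\ell)$ for all large $\ell$, which is false when $|\Sigma|\ge2$.

For the question this means the following, for every $\Sigma$ with $|\Sigma|\ge2$:

- $L_i(\Sigma)\in PD_i$ for every $i\ge2$, since $\lfloor i/2\rfloor+1\le i$.
- For $i=2$ the least depth is $2$, so $L_2(\Sigma)\in PD_2\setminus PD_1$ and the statement is true.
- For $i\ge3$ we have $\lfloor i/2\rfloor+1\le i-1$, so $L_i(\Sigma)\in PD_{i-1}$ and the statement is false. Already $\{www:w\in\Sigma^+\}\in PD_2$.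
- The sharp form is $L_i(\Sigma)\in PD_{\lfloor i/2\rfloor+1}\setminus PD_{\lfloor i/2\rfloor}$ for all $i\ge2$; for $i=1$ the language is regular and lies in $PD_1$.
- If $i\ge2n$, no sublanguage $L'\subseteq L_i(\Sigma)$ with $\limsup_\ell|W_\ell|^{1/\ell}=|\Sigma|$ lies in $PD_n$, because Theorem 2 makes this $\limsup$ at most $|\Sigma|^{1-\delta}<|\Sigma|$.
- $L_{2n}(\Sigma)\in PD_{n+1}\setminus PD_n$, which gives an independent proof that $PD_n\subsetneq PD_{n+1}$.

The smallest cases are easy. For $i=1$ the rules $1\,sS\to s\,aS$ and $1\,sS\to f\,a$, for $a\in\Sigma$, accept $L_1(\Sigma)=\Sigma^+$ at depth $1$. For $i=2$, the textbook fact that $\{ww:w\in\Sigma^+\}$ is not context-free gives $L_2(\Sigma)\notin PD_1$. We shall reprove this in Section 7, as the first instance of the counting argument.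

## 3. Reading the input only at the end

This section turns a deep pushdown automaton into a depth-$n$ system in the sense of Section 1. For strings over $\Gamma$ write $(q,uAz)\Rightarrow(p,uvz)$ if $m\,qA\to pv\in R$ and $u$ contains exactly $m-1$ symbols of $\Gamma\setminus\Sigma$.

**Lemma 2.** $L(M)=\{w\in\Sigma^*:(s,S\#)\Rightarrow^*(f,w\#)\text{ for some }f\in F\}$.

*Proof.* Take an accepting computation on $w$. In a configuration $(q,w_2,z)$ let $w_1$ be the input already popped, so $w=w_1w_2$, and replace the configuration by $(q,w_1z)$. A pop move takes $w_1,\,az$ to $w_1a,\,z$, so the string $w_1z$ does not change. An expansion move becomes a $\Rightarrow$-step, because the prefix $w_1\in\Sigma^*$ does not affect the count $m-1$. The start becomes $(s,S\#)$ and the end becomes $(f,w\#)$.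

Conversely, if $(s,S\#)\Rightarrow^*(f,w\#)$, perform the same expansions without reading input, which leads from $(s,w,S\#)$ to $(f,w,w\#)$, and then pop $w$. $\square$

## 4. From one marker per copy to two copies per marker

**One marker per copy.** The direct way to write $w^i$ is to keep one marker for each copy. Start with $A^i\#$. In a round, choose a letter $a$ and rewrite the first, second, …, $i$-th marker by $A\to aA$, with the state remembering $a$ and the number of the marker. In a last round, rewrite the $i$-th, …, first marker by $A\to a$. After the letters of $u$ have been written the form is $(uA)^i\#$, and at the end it is $w^i\#$. This gives $L_i(\Sigma)\in PD_i$.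

**Two sides at once.** A marker has two sides, and only its left side was used. The first attempt to save depth is to write on both sides in the same round, by $A\to aAa$. The left part grows at its right end and the right part grows at its left end, so the letters $c_1,\dots,c_k$ give
$$c_1c_2\cdots c_k\,A\,c_k\cdots c_2c_1 .$$
This is $wAw^R$, where $w^R$ is $w$ reversed. The attempt fails here: next to a marker, the right side must be written from the last letter of $w$ to the first, and the left side from the first letter to the last.

**Two passes and a record.** The remedy is to use the two sides at different times. In phase 1 write on the right of the markers, last letter of $w$ first. At the same time push one symbol $X_a$ for each letter $a$ on a stack further down. Since the last pushed symbol corresponds to $w_1$, the stack then spells $w$ from the top. In phase 2 take the symbols $X_{w_1},X_{w_2},\dots$ off the stack in this order and write their letters on the left of the markers. The top of the stack must be within reach, which costs one unit of depth. But the stack symbols can be replaced by their letters, so the stack itself becomes one more copy of $w$. With $h$ markers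 and depth $h+1$ this makes $2h+1$ copies.

**Construction.** Let $i\ge2$. Since $PD_n\subseteq PD_{n+1}$, it suffices to treat $n=\lfloor i/2\rfloor+1$. Put $h=n-1\ge1$, so $i=2h+1$ or $i=2h$. For even $i$ one right side is left unused: put $j_0=1$ if $i$ is odd and $j_0=2$ if $i$ is even. The non-terminals are $S,A,B$ and $X_a$ for $a\in\Sigma$. The only final state is $f$; states with different names are different, except for the identifications stated. For all $a\in\Sigma$ take:

- start: $1\,sS\to g\,A^hB$;
- phase 1, ordinary round: $n\,gB\to g_{a,j_0}\,BX_a$, and $j\,g_{a,j}A\to g_{a,j+1}\,Aa$ for $j_0\le j\le h$, where $g_{a,h+1}$ denotes $g$;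
- phase 1, last round: $n\,gB\to g'_{a,j_0}\,X_a$, and $j\,g'_{a,j}A\to g'_{a,j+1}\,Aa$ for $j_0\le j\le h$, where $g'_{a,h+1}$ denotes $d$;
- phase 2, ordinary round: $n\,dX_a\to d_{a,1}\,a$, and $j\,d_{a,j}A\to d_{a,j+1}\,aA$ for $1\le j\le h$, where $d_{a,h+1}$ denotes $d$;
- phase 2, last round: $n\,dX_a\to d'_{a,h}\,a$, and $j\,d'_{a,j}A\to d'_{a,j-1}\,a$ for $j=h,h-1,\dots,1$, where $d'_{a,0}$ denotes $f$.

All right-hand sides are nonempty and contain no $\#$, and all depths are at most $n$. For $i=2$ we have $h=1$ and $j_0=2=h+1$, so the lists of $A$-rules in phase 1 are empty, and $g_{a,2}=g$, $g'_{a,2}=d$. With $i=3$, $n=2$, the derivation of Section 1 is the run of this automaton for $w=ab$: one ordinary round with $b$, the last round of phase 1 with $a$, one ordinary round of phase 2, and the last round.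

**Step 1: the form after phase 1.** We determine the form in state $d$, using Lemma 2 to ignore the input. After the start rule the form is $A^hB\#$. The first $h$ non-terminals are the markers, and $B$ is the $n$-th; this stays true throughout phase 1 as long as $B$ is present, and in the last round $X_a$ takes the place of $B$. Inside a round the state determines each rule, and the rule applies, because the $j$-th non-terminal is an $A$ for $j\le h$. So phase 1 consists of rounds, and a phase 1 without a last round never reaches $f$. Let there be $k\ge1$ rounds with letters $c_1,\dots,c_k$ in time order, the $k$-th being the last round, and put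
$$w=w_1\cdots w_k:=c_kc_{k-1}\cdots c_1.$$
Each $A\to Aa$ inserts the new letter directly to the right of the marker, in front of the letters written earlier. Each $B\to BX_a$ inserts $X_a$ directly to the right of $B$, and the last round replaces $B$ by $X_{c_k}$. So state $d$ is reached with
$$(Aw)^hX_{w_1}\cdots X_{w_k}\#\quad(i\text{ odd}),\qquad A(Aw)^{h-1}X_{w_1}\cdots X_{w_k}\#\quad(i\text{ even}).$$

**Step 2: the form during phase 2.** In state $d$ the first $h=n-1$ non-terminals are the markers and the $n$-th is the leftmost remaining $X$, or $\#$ if none remains, in which case no rule applies. An ordinary round replaces this $X_a$ by $a$ and writes $a$ on the left of every marker. After $r$ ordinary rounds, with $u=w_1\cdots w_r$, the form is therefore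
$$(uAw)^h\,u\,X_{w_{r+1}}\cdots X_{w_k}\#\quad\text{resp.}\quad uA\,(uAw)^{h-1}\,u\,X_{w_{r+1}}\cdots X_{w_k}\#.$$

**Step 3: what is accepted.** State $f$ is entered only by a last round, which needs $r<k$. It replaces $X_{w_{r+1}}$ by $w_{r+1}$ and then the $h$-th, …, first marker by $w_{r+1}$; going from right to left keeps the numbers $j$ correct. With $u'=w_1\cdots w_{r+1}$ the result is
$$(u'w)^h\,u'\,X_{w_{r+2}}\cdots X_{w_k}\#\quad\text{resp.}\quad u'\,(u'w)^{h-1}\,u'\,X_{w_{r+2}}\cdots X_{w_k}\#.$$
No rule applies in state $f$. By Lemma 2, acceptance therefore requires that no $X$ remains, that is, $r+1=k$ and $u'=w$. The accepted word is then $w^{2h+1}$, resp. $w\cdot w^{2(h-1)}\cdot w=w^{2h}$, which is $w^i$ in both cases. Every $w=w_1\cdots w_k\in\Sigma^+$ arises by choosing $c_j=w_{k+1-j}$. Hence this automaton accepts $L_i(\Sigma)$ at depth $n$.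

Together with the depth-$1$ automaton for $L_1(\Sigma)$ and monotonicity, this proves that $L_i(\Sigma)\in PD_n$ whenever $i\le2n-1$.

## 5. Padding the bottom and swapping blocks of the same type

For the rest of the notes let $M$ have depth $n$, with $L(M)=L'\subseteq L_i(\Sigma)$ and $i\ge2n$.

**Step 1: padding.** The purpose is to have at least $n$ non-terminals present until the very last step, so that blocks start at every time. Add new non-terminals $Z,\bot$, new states $s_0,e$, and the rules
$$1\,s_0Z\to s\,S\#,\qquad 1\,f\#\to e\,\varepsilon\quad(f\in F).$$
From now on $\#,Z,\bot$ count as non-terminals, along with $N$. The result is a depth-$n$ system $M^+$. No rule rewrites $\bot$, and no rule starts in state $e$.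

**Lemma 3.** $w\in L(M)$ if and only if $(s_0,Z\bot^{n-1})\Rightarrow^*(e,w\bot^{n-1})$ in $M^+$, for every $w\in\Sigma^*$.

*Proof.* The only possible first step produces $(s,S\#\bot^{n-1})$. Every rule of $M$ that rewrites $\#$ has a right-hand side ending in its only $\#$, so there is exactly one $\#$, and it stands directly in front of $\bot^{n-1}$ until it is erased. During this time no $\bot$ can be rewritten, and the rules of $M$ act on the part up to $\#$ exactly as in $M$. State $e$ is entered only by erasing $\#$ when it is the first non-terminal and the state is some $f\in F$, that is, from $(f,w\#\bot^{n-1})$ with $w\in\Sigma^*$; nothing happens afterwards. So the right-hand condition says $(s,S\#)\Rightarrow^*(f,w\#)$ for some $f\in F$, and Lemma 2 applies. $\square$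

Call a derivation from $(s_0,Z\bot^{n-1})$ to $(e,W\bot^{n-1})$ with $W\in\Sigma^*$ a *complete derivation* of $W$. In it $c_0=n$ and $c_T=n-1$. For $t<T$ we have $c_t\ge n$, because $Z$ or $\#$ is present along with $\bot^{n-1}$. So the block $E_t$ exists for every $t<T$.

**Step 2: where the pieces lie in the final word.** Let $E_t$ be a block of a complete derivation of $W$. In (1), two consecutive pieces are separated either by one surviving non-terminal $B_j$ (inside some $y_j$) or by one of $g_1,\dots,g_{n-1}$ (between $y_j$ and $y_{j+1}$). There are $(n-1)+(n-1)=2n-2$ separators, as needed for $2n-1$ pieces. The final string arises from $\zeta_{t'}$ by replacing each non-terminal occurrence by what it derives. After deleting all $\bot$ we get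
$$W=h_0e_1h_1e_2\cdots e_{2n-1}h_{2n-1},\tag{2}$$
where $h_0=g_0$, each $h_r$ with $1\le r\le2n-2$ is a $g_j$ or what some $B_j$ derives, and $h_{2n-1}$ is what $\rho$ derives, always with $\bot$ deleted. The $h_r$ depend only on the derivation outside $E_t$.

In the derivation of Section 1, for example, the pieces $\varepsilon,a,a$ of $E_3$ sit in $ababab$ as follows: $h_0=\varepsilon$, $h_1=ab$ (derived from $A$), $h_2=g_1=b$, $h_3=b$ (derived from $X_b$). Indeed $\varepsilon\cdot\varepsilon\cdot ab\cdot a\cdot b\cdot a\cdot b=ababab$, with $\#$ ignored.

**Type.** The type of $E_t$ is $(q_t;A_1,\dots,A_n;q_{t'};B_1,\dots,B_{n-1};k_1,\dots,k_n)$. There are finitely many types; let $C$ be their number. It depends only on $M$.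

The numbers $k_j$ are included because they record which separator is a $g_j$ and which is a $B_j$.

**Step 3: exchange.** We show that a block may be replaced by any block of the same type, even one from the derivation of another word.

**Lemma 4.** Let $E_t$ be a block in a complete derivation of $W$, with (2), and let $E^*$ be a block of the same type, with pieces $e_1^*,\dots,e_{2n-1}^*$, in any complete derivation. Then
$$h_0e_1^*h_1e_2^*\cdots e_{2n-1}^*h_{2n-1}\in L(M).\tag{3}$$

*Proof.* Start in $(q_t,\zeta_t)$ and use the rule sequence of $E^*$. We claim that at each moment the state, and the sequence of non-terminals descending from $A_1,\dots,A_n$ (with the index $j$ of the ancestor of each), are the same as at the corresponding moment in $E^*$. This is true at the start, since the types agree. Before each step there are at least $n$ such descendants, by Lemma 1 for $E^*$. So in both situations the first $n$ non-terminals of the whole form are descendants, and they are the same. Hence the next rule of $E^*$ applies, rewrites the corresponding descendant, and the claim persists.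

At the end the state is $q_{t'}$. Each $A_j$ has become the string $y_j^*$ that it became in $E^*$, and the surviving non-terminals are $B_1,\dots,B_{n-1}$, with $k_j$ of them in $y_j^*$. So the form reached is $g_0y_1^*g_1\cdots g_{n-1}y_n^*\rho$, and because the $k_j$ agree it is $\zeta_{t'}$ with each $e_r$ replaced by $e_r^*$. It has the same sequence of non-terminals as $\zeta_{t'}$ and the same state. The rest of the original derivation therefore remains applicable, and every non-terminal derives what it derived before. The result is a complete derivation of the word in (3), which lies in $L(M)$ by Lemma 3. $\square$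

The word in (3) is of the form $u^i$, because $L(M)\subseteq L_i(\Sigma)$. This alone gives little control. If the exchange changes the total length, then $|u|$ is not the old $|w|$, and positions at distance $|w|$ need no longer carry equal letters. There is a second danger: if the pieces fill the whole word, (3) says only that another word of $L(M)$ is in $L(M)$. So we shall exchange only blocks whose pieces occupy the same positions, and we need blocks that are neither very small nor very large.

## 6. A block of intermediate size

Let $\sigma(t)$ be the number of terminals created during $E_t$. Since terminals are never erased, $\sigma(t)=\sum_r|e_r|$. Let $a\ge1$ be a bound for the number of terminals, and $K\ge1$ a bound for the number of non-terminals, in the right-hand sides of $M^+$. Put $\delta=1/(4K)$.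

**Lemma 5.** Every complete derivation of a word of length $L\ge4a$ contains a block $E_t$ with $\delta L\le\sigma(t)\le L/2$.

*Proof.*

**Step 1: splitting a block.** We decompose a block into smaller ones. Let $t<T$, and let step $t+1$ use a right-hand side $v$ with $k$ non-terminals, so $c_{t+1}=c_t-1+k$. If $k=0$, then $t'=t+1$ and $E_t$ is a single step; call it childless. Then $\sigma(t)\le a$.

If $k\ge1$, put $t_1=t+1$ and $t_{j+1}=(t_j)'$ for $1\le j\le k$. Each passage from $t_j$ to $t_{j+1}$ lowers the count by exactly one, so $c_{t_j}=c_t+k-j$. For $j\le k$ this is at least $c_t\ge n$, so $t_j<T$ and $(t_j)'$ exists. At the times from $t_j$ to $t_{j+1}-1$ the count is at least $c_{t_j}\ge c_t$ for every $j\le k$, and $c_{t_{k+1}}=c_t-1$. So $t_{k+1}$ is the first time after $t$ with count below $c_t$, that is, $t_{k+1}=t'$. Thus $E_t$ consists of step $t+1$ followed by $E_{t_1},\dots,E_{t_k}$, which we call its children, and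
$$\sigma(t)=|v|_\Sigma+\sum_{j=1}^k\sigma(t_j),\tag{4}$$
where $|v|_\Sigma$ is the number of terminals in $v$. The children have fewer steps than $E_t$.

**Step 2: descending.** We follow large children until the size drops. Since $c_0=n$ and the count falls below $n$ only at time $T$, the block $E_0$ is the whole derivation, and $\sigma(0)=L$. From $E_0$ pass repeatedly to a child with the largest $\sigma$. The blocks get shorter, so the path ends, and it ends in a childless block, whose $\sigma$ is at most $a\le L/4$. Since $\sigma(0)=L>L/2$, there is a first block on the path with $\sigma\le L/2$, and it has a parent on the path with $\sigma>L/2$. By (4) for the parent, which has at most $K$ children,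
$$\frac L2<a+K\cdot(\text{largest }\sigma\text{ of a child}).$$
The chosen block is a child with the largest $\sigma$, so its $\sigma$ is at least $(L/2-a)/K\ge(L/4)/K=\delta L$. $\square$

## 7. Few intervals cannot hit all copies alike

**Step 1: classes.** We sort the words of $W_\ell$ so that exchanges inside a class preserve lengths and positions. Let $L=i\ell\ge4a$, which holds for all large $\ell$. For each $w\in W_\ell$ fix a complete derivation of $w^i$ (Lemma 3) and a block in it as in Lemma 5. By (2), its pieces occupy $2n-1$ disjoint, possibly empty, intervals of positions in $\{0,\dots,L-1\}$. Let $I$ be their union, so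
$$\delta L\le|I|\le L/2.\tag{5}$$
Put two words of $W_\ell$ in the same class if their blocks have the same type and the same endpoints of all $2n-1$ intervals. Each of the $4n-2$ endpoints takes at most $L+1$ values, so there are at most $C(L+1)^{4n-2}$ classes.

Fix a class, with its set $I$, and write $w=w_0w_1\cdots w_{\ell-1}$. A residue $r\in\{0,\dots,\ell-1\}$ has the $i$ positions $r,r+\ell,\dots,r+(i-1)\ell$, one in each copy of $w$. Call $r$ *full* if all of them lie in $I$, *empty* if none does, and *mixed* otherwise. Let $\mu$ be the number of mixed residues. (If $I=\{2,4,5\}$ with $\ell=2$ and $i=3$, the residue $0$ has positions $0,2,4$ and is mixed; the residue $1$ has positions $1,3,5$ and is mixed too.)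

**Step 2: words in a class agree at mixed residues.** Let $w,w'$ be in the class. Apply Lemma 4 to the derivation of $w^i$, with $E^*$ the block chosen for $w'$. Since the endpoints agree, $|e_r|=|e_r^*|$ for all $r$, and the resulting word $H$ has length $L$, agrees with $w'^i$ on the positions in $I$, and agrees with $w^i$ elsewhere. It lies in $L(M)\subseteq L_i(\Sigma)$, and $|H|=i\ell$, so $H=u^i$ with $|u|=\ell$. If $r$ is mixed, a position of $r$ in $I$ gives $u_r=w'_r$, and a position of $r$ outside $I$ gives $u_r=w_r$. Hence $w_r=w'_r$.

It remains to show that there are many mixed residues.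

**The case $n=1$, $i=2$ first.** Here $I$ is a single interval with $|I|\le L/2=\ell$. If a residue $r$ were full, the interval would contain $r$ and $r+\ell$, hence at least $\ell+1$ positions, which is impossible. So every residue met by $I$ is mixed and is met once, and $\mu=|I|\ge2\delta\ell$. Different words of a class agree at so many places that a class is exponentially smaller than $\Sigma^\ell$, while there are only polynomially many classes. This is why $\{ww\}$ is not in $PD_1$.

**Step 3: $\mu\ge\delta\ell$ in general.** With more intervals a residue can be full, so we argue by contradiction. Suppose $\mu<\delta\ell$. Let $\varphi$ and $\eta$ be the numbers of full and empty residues. Every position in $I$ has a full or mixed residue, so by (5)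
$$\delta i\ell\le|I|\le i(\varphi+\mu),\qquad\text{hence}\qquad\varphi\ge\delta\ell-\mu>0.$$
Every position outside $I$ has an empty or mixed residue, so by (5)
$$\frac{i\ell}2\le L-|I|\le i(\eta+\mu),\qquad\text{hence}\qquad\eta\ge\frac\ell2-\mu>0,$$
because $\mu<\delta\ell\le\ell/4$.

So there are a full residue $p$ and an empty residue $q$, and $p\ne q$. The $i$ positions $p+c\ell$ with $0\le c<i$ all lie in $I$. For $0\le c<i-1$, the $\ell-1$ positions strictly between $p+c\ell$ and $p+(c+1)\ell$ run through all residues other than $p$, so one of them has residue $q$ and is not in $I$. An interval contained in $I$ therefore cannot contain two of the positions $p+c\ell$. These $i$ positions lie in $i$ different intervals. But $I$ is the union of $2n-1$ intervals, and $2n-1<i$, a contradiction. Hence $\mu\ge\delta\ell$.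

**Step 4: conclusion.** By Step 2 a word of the class is determined by its letters at the $\ell-\mu$ residues that are not mixed, so by Step 3 the class has at most $|\Sigma|^{\ell-\mu}\le|\Sigma|^{(1-\delta)\ell}$ words. Summing over all classes,
$$|W_\ell|\le C\,(i\ell+1)^{4n-2}\,|\Sigma|^{(1-\delta)\ell}$$
for all large $\ell$. This proves Theorem 2. As shown after its statement, it implies $L_i(\Sigma)\notin PD_n$ whenever $i\ge2n$ and $|\Sigma|\ge2$. With Section 4 this proves Theorem 1. $\blacksquare$

**The inequality $2n-1<i$ at work.** For $i=2n-1$ Step 3 really fails, and the automaton of Section 4 shows it in the case $n=2$, $i=3$. Let $w=w_1\cdots w_rv$ with $r\ge1$ and $|v|=s\ge1$, and take the run of $M$ for $w$ as in Lemma 2. After the first $s$ rounds of phase 1 the form is $A\,v\,B\,X_{v_1}\cdots X_{v_s}\#$, with count $s+3$. The block starting there ends when the count first drops to $s+2$. In phase 1 the count never decreases. In state $d$ with $m$ symbols $X$ left, it is $m+2$. So the block ends in phase 2, at the moment when $X_{w_r}$ is replaced, just before $w_r$ is written to the left of $A$. It has turned $A$ into $w_1\cdots w_{r-1}\,A\,w_1\cdots w_r$ and $B$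 into $w_1\cdots w_r$. The three pieces $w_1\cdots w_{r-1}$, $w_1\cdots w_r$, $w_1\cdots w_r$ lie at the beginnings of the three copies of $w$. In the numbering of residues from $0$, the residues $0,\dots,r-2$ are full, $r-1$ is mixed, and the last $s$ are empty, so $\mu=1$ however long $w$ is. Padding with $Z$ and $\bot$ raises the counts here by $n-1=1$ and changes nothing else. Three intervals suffice to treat three copies almost alike; with four copies, Step 3 shows that three intervals do not.
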